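# Undecidability of the entropic width of a hypergraph

## 1. A linear-programming guess, tested on an edge, a triangle and a 4-cycle

Throughout, $\mathcal H=([n],\mathcal E)$ is a finite hypergraph on $[n]=\{1,\dots,n\}$, $n\ge 1$, in which every vertex lies in some hyperedge. Logarithms are to base 2.

**Definition (tree decomposition).** A tree decomposition of $\mathcal H$ is a pair $(\mathcal T,\chi)$, where $\mathcal T$ is a tree and $\chi:V(\mathcal T)\to 2^{[n]}$ assigns a *bag* to each node, such that every $f\in\mathcal E$ is contained in some bag, and for every $v\in[n]$ the set $\{t: v\in\chi(t)\}$ is a non-empty connected subtree of $\mathcal T$.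

For the 4-cycle with hyperedges $12,23,34,41$ there are two decompositions into two bags, $\{1,2,3\}-\{1,3,4\}$ and $\{1,2,4\}-\{2,3,4\}$. (I write $12$ for $\{1,2\}$, and $AB$ for $A\cup B$.)

**Definition (entropic functions).** A set function on $[n]$ is a map $h:2^{[n]}\to\mathbb R_+$. It is *entropic* if there are finitely-valued random variables $A_1,\dots,A_n$ with $h(S)=H((A_i)_{i\in S})$ for all $S$, where $H$ is joint Shannon entropy. $\Gamma_n^*$ is the set of entropic functions and $\overline\Gamma{}_n^*$ its closure in $\mathbb R^{2^{[n]}}$. We also write $\Gamma^*_N$ when the index set is a finite set $N$.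

For example, two independent uniform bits and their sum modulo 2 give $h(1)=h(2)=h(3)=1$ and $h(S)=2$ whenever $|S|\ge2$. We write $h(A|B)=h(AB)-h(B)$ and $I(A;B)=h(A)+h(B)-h(AB)$. Recall that entropic functions, and hence their limits, vanish at $\emptyset$, are monotone, and are submodular: $h(A)+h(B)\ge h(A\cup B)+h(A\cap B)$. The set of all functions with these three properties (*polymatroids*) is a polyhedral cone $\Gamma_n\supseteq\overline\Gamma{}_n^*$.

**Definition (width).** For a class $F$ of set functions on $[n]$,
$$F\text{-width}(\mathcal H)=\sup_{\substack{h\in F\\ h(f)\le1\ \forall f\in\mathcal E}}\ \min_{(\mathcal T,\chi)}\ \max_{t\in V(\mathcal T)}h(\chi(t)),\tag{1}$$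
the minimum being over all tree decompositions of $\mathcal H$. The *entropic width* is $entw(\mathcal H)=\overline\Gamma{}^*_n\text{-width}(\mathcal H)$, and $subw(\mathcal H)=\Gamma_n\text{-width}(\mathcal H)$. A function $h$ with $h(f)\le 1$ for all $f\in\mathcal E$ is called *feasible*.

The decision problem takes $n$, $\mathcal H$ (as a list of hyperedges) and a rational $r$ (a fraction of integers in binary) and asks whether $entw(\mathcal H)\le r$. It is posed in "Lower Bounds for Sum-Product Queries" (https://austen-z-fan.github.io/assets/slides/Preliminary_Exam_PPT.pdf). Is there an algorithm?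

The answer one would first guess is yes. Up to redundancy there are finitely many tree decompositions, so (1) is an optimization of a piecewise linear function. Over the polyhedral cone $\Gamma_n$ it is a linear programming problem, and one hopes that the LP gives the right value, or that some finite refinement of it does. We test this by hand, using a small lemma on trees that will return in the main proof.

**Lemma 1 (shared bags).** Let $(\mathcal T,\chi)$ be a tree decomposition and $G'$ the graph joining two distinct vertices that share a bag; write $u\sim v$ for adjacency. (i) Two vertices of a common hyperedge are adjacent. (ii) Every clique of $G'$ lies in a bag. (iii) If $v_1v_2v_3v_4$ is a 4-cycle in $G'$ and $v_1\not\sim v_3$, then $v_2\sim v_4$.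

*Proof.* (i) is the covering condition. (ii) For a clique, the subtrees of its vertices intersect pairwise, and pairwise intersecting subtrees of a tree have a common node (Helly property). (iii) The subtrees of $v_1$ and $v_3$ are disjoint, so there is a unique shortest path joining them, and any connected subgraph meeting both contains that path. The subtrees of $v_2$ and $v_4$ each meet both, so both contain the path, hence intersect. $\square$

*One hyperedge $[n]$.* Some bag contains $[n]$, so the value is $h([n])\le1$, attained by a uniform bit at vertex 1 and constants elsewhere. The width is $1$ for $\Gamma_n$ and for $\overline\Gamma{}_n^*$.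

*Triangle $12,23,13$.* By Lemma 1 every decomposition has a bag containing $\{1,2,3\}$. Submodularity gives $h(12)+h(23)\ge h(123)+h(2)$ and $h(2)+h(13)\ge h(123)$. So $2h(123)\le3$. Three independent variables of entropy $\frac12$ attain $\frac32$. Both widths are $\frac32$.

*4-cycle.* Suppose both two-bag decompositions have value $>\frac32$. Then some $U\in\{123,134\}$ and some $V\in\{124,234\}$ have $h(U),h(V)>\frac32$. In each of the four combinations $U$ and $V$ share two cyclically adjacent vertices, and up to symmetry $U=123$, $V=234$. But $h(123)\le h(12)+h(23)-h(2)$ and $h(234)\le h(2)+h(34)$. Hence $h(123)+h(234)\le3$, a contradiction. So the width is $\le\frac32$. Conversely, take $h(S)=|S|/2$. In any decomposition $1\sim3$ or $2\sim4$ by Lemma 1(iii), so some triple is a clique and lies in a bag of value $\ge\frac32$. Both widths are $\frac32$.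

In each test the upper bound used only submodularity, and the LP value was attained by independent variables. The upper bound is the dangerous part: the LP certifies $entw(\mathcal H)\le r$ only when the needed inequalities between entropies follow from monotonicity and submodularity. The next section shows which half of the guess is true. The rest of the notes show that the other half fails, for every possible algorithm.

## 2. Finitely many tree decompositions, and recognizing $entw(\mathcal H)>r$

**Lemma 2 (Zhang–Yeung).** $\overline\Gamma{}_n^*$ is a closed convex cone.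

*Proof.* $\Gamma_n^*$ is closed under addition: take independent copies of the two tuples and pair them coordinatewise. Let $h\in\Gamma_n^*$ come from $(A_i)$, let $\lambda>0$ and $k>\lambda$. Take $k$ i.i.d. copies of $(A_i)_i$ and an independent switch equal to $1$ with probability $\lambda/k$. Let $A_i'$ be the tuple of the $k$ copies of $A_i$ if the switch is $1$, and a fixed extra symbol otherwise. Each $A'_i$ determines the switch, so for $S\neq\emptyset$ the entropy of $(A'_i)_{i\in S}$ is $H_b(\lambda/k)+\frac{\lambda}{k}\cdot k\,h(S)$, where $H_b$ is the binary entropy function. It tends to $\lambda h(S)$ as $k\to\infty$. So $\lambda h\in\overline\Gamma{}_n^*$. Passing to limits, $\overline\Gamma{}^*_n$ is closed under addition and under multiplication by nonnegative numbers. $\square$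

In particular $S\mapsto\sum_{v\in S}c_v$ with $c_v\ge0$ lies in $\overline\Gamma{}_n^*$. An entropic function on a subset $N$ extends to a larger set by $S\mapsto h(S\cap N)$, putting constants elsewhere.

**Lemma 3 (finitely many decompositions).** There is a finite, computable list of tree decompositions of $\mathcal H$, each with at most $n$ nodes, such that for every monotone $h$ the minimum $\phi(h)=\min_{(\mathcal T,\chi)}\max_t h(\chi(t))$ over all decompositions equals the minimum over the list.

*Proof.* If two adjacent nodes have bags one of which contains the other, contract the edge and keep the larger bag. This is again a tree decomposition, and the maximum of a monotone $h$ does not change. So we may restrict to decompositions in which no bag is contained in an adjacent one. Root such a tree. Each non-root node has a vertex in its bag that is not in its parent's bag; by connectivity this node is the topmost node of that vertex's subtree. So different non-root nodes receive different vertices. The root bag is non-empty (an empty bag would be contained in a neighboring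 bag, or be the only bag, although $n\ge1$), and any of its vertices has the root as topmost node. So there are at most $n$ nodes, and finitely many such decompositions up to isomorphism. $\square$

Thus $\phi$ is a minimum of finitely many maxima of coordinates. It is continuous, and $\phi(ch)=c\,\phi(h)$ for $c\ge0$.

**Proposition 4.** $\{(\mathcal H,r):entw(\mathcal H)>r\}$ is recursively enumerable.

*Proof.* If $entw(\mathcal H)>r$, some feasible $h\in\overline\Gamma{}^*_n$ has $\phi(h)>r$. For small $\varepsilon>0$ the function $(1-\varepsilon)h\in\overline\Gamma{}^*_n$ still has $\phi>r$, and now all values on hyperedges are $<1$. These are open conditions, so some entropic function satisfies them, and by continuity of entropy on a fixed finite alphabet, so does one coming from a distribution with rational probabilities. Conversely such a function witnesses $entw(\mathcal H)>r$. So enumerate rational distributions and verify the strict inequalities by numerical approximation. $\square$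

**Proposition 5.** $subw(\mathcal H)$ is a rational number computable from $\mathcal H$.

*Proof.* Take the list from Lemma 3. Let $c$ range over the finitely many functions choosing one node $c(\mathcal T,\chi)$ from each decomposition of the list. A minimum of maxima is the maximum over choices of minima, so
$$\sup_h\min_{(\mathcal T,\chi)}\max_th(\chi(t))=\max_c\ \sup_h\ \min_{(\mathcal T,\chi)}h\big(\chi(c(\mathcal T,\chi))\big).$$
For fixed $c$ the inner supremum over feasible $h\in\Gamma_n$ is the linear program "maximize $z$ subject to $z\le h(\chi(c(\mathcal T,\chi)))$ for every decomposition of the list, $h\in\Gamma_n$, $h(f)\le1$". Its data are rational, it is feasible ($h=0$, $z=0$), and it is bounded by $n$, since $h([n])\le\sum_vh(\{v\})\le n$. $\square$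

So "no" answers can be recognized, and the LP computes an upper bound. Recognizing "yes" answers would require a search through proofs of inequalities valid for all entropic functions. We shall encode non-halting of a machine in such inequalities.

## 3. Two-counter machines, information inequalities, and the three theorems

**Definition (two-counter machine).** $M$ has a finite state set, a start state $q_0$ and a halting state $q_h\ne q_0$ without instruction. Every other state $q$ has exactly one instruction: *inc A* or *inc B* (increment that counter, go to $q'$), or *test A* or *test B* (if the counter is $0$ go to $q^0$; otherwise decrement it and go to $q^+$). An increment gives one *rule*, a test gives two (zero, dec). Configurations are $(q,m,n)$ with $m$ the value of counter A and $n$ the value of counter B. The start is $(q_0,0,0)$.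

*Example.* Let $q_0$ be "inc A, go to $q_1$" and $q_1$ be "test A with $q_1^0=q_h$, $q_1^+=q_1$". The run is $(q_0,0,0),(q_1,1,0),(q_1,0,0),(q_h,0,0)$. With $q_1^0=q_1$ instead, the machine never halts.

Recall (Minsky) that the halting problem for two-counter machines started with both counters $0$ is undecidable. Recall also that $\Pi^0_1$ sets are the complements of recursively enumerable sets, and that a $\Pi^0_1$ set is complete if every $\Pi_1^0$ set reduces to it by a computable map of instances. The non-halting problem is $\Pi_1^0$-complete.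

**Theorem A.** From $M$ one can compute a finite set $\Omega$, linear functionals $e,g$ with integer coefficients on set functions on $\Omega$ ($e$ being a sum of terms that are nonnegative on $\Gamma^*_\Omega$), and a positive integer $K$, such that:

1. if $M$ halts, there is $h\in\Gamma_\Omega^*$, given by $\mathbb F_2$-linear maps of a uniform vector over $\mathbb F_2$, with $e(h)=0$ and $g(h)\ge1$;
2. if $M$ does not halt, then $g(h)\le K\,e(h)$ for all $h\in\Gamma^*_\Omega$.

**Theorem B.** From lists $A_1,\dots,A_p$, $B_1,\dots,B_q$ ($p\ge2$, $q\ge1$) of nonempty subsets of a finite set $N$ one can compute a hypergraph $\mathcal H$ and an integer $r$ such that $entw(\mathcal H)\le r$ if and only if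
$$\sum_jh(A_j)\le\sum_ih(B_i)\qquad\text{for all }h\in\Gamma_N^*.\tag{2}$$

**Theorem C.**

(a) $\{(\mathcal H,r):entw(\mathcal H)\le r\}$ is $\Pi_1^0$-complete, hence undecidable. It remains undecidable on instances with $r$ an integer and $entw(\mathcal H)\ge r$ guaranteed, so "$entw(\mathcal H)=r$?" is also undecidable.

(b) Let $\Lambda_n$ be the set of nonnegative real combinations of functions $S\mapsto\dim\sum_{i\in S}V_i$ ($V_i$ subspaces of a finite-dimensional $\mathbb F_2$-space). For every choice of classes $\Lambda_n\subseteq F_n\subseteq\overline\Gamma{}_n^*$, "$F_n\text{-width}(\mathcal H)\le r$?" is undecidable.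

(c) The set of valid linear information inequalities with integer coefficients is $\Pi_1^0$-complete, hence not recursively enumerable.

(d) There is a hypergraph with $entw(\mathcal H)<subw(\mathcal H)$.

Part (a) answers the question: no algorithm exists. It concerns exact comparison with a rational number; nothing is claimed about approximating $entw(\mathcal H)$ to arbitrary precision. Theorem B is proved in Section 4, Theorem A in Sections 5–10, and Theorem C follows in Section 11.

## 4. From an information inequality to a hypergraph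

**What a width can express.** A width compares single values $h(\text{bag})$ with a threshold, while (2) compares two sums. Here is the natural plan. Make a hypergraph whose essentially different tree decompositions are numbered $j=1,\dots,p$, where decomposition $j$ has a bag measuring the $j$-th term. If the $p$ bag values have sum at most $pQ$, some $j$ has value at most $Q$, and that decomposition is cheap. To bring in $B_i$ with a negative sign, pad it by a fresh pair $Z_i$ with $B_i\cup Z_i$ a hyperedge, so that $h(Z_i)$ has room $1-h(B_i)$. A further vertex $t_i$ with $Z_i\cup\{t_i\}$ a hyperedge compensates this loss in all bags but one. So each $B_i$ is charged to one group $j$, and all bags are expensive exactly when $h(A_j)>\sum_{i\text{ charged to }j}h(B_i)$ for every $j$.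

**Where this stops.** It demands a separate inequality for each $j$, which is stronger than violation of the sum. Take $N=\{1,2\}$, $A_1=\{1\}$, $A_2=\{2\}$, $B_1=\{1,2\}$. The inequality $h(1)+h(2)\le h(12)$ is violated by a shared bit. Charge $B_1$ to group $j\in\{1,2\}$. The $j$-th set is then $A_j\cup Z_1\subseteq B_1\cup Z_1$, of value at most $1=Q$ for every feasible $h$. So decomposition $j$ is always cheap, although the inequality fails.

The remedy is to add balancing vertices $D_1,\dots,D_{p-1}$: $D_k$ is charged to group $k$ and appears as a gain in group $k+1$. Slack is passed along the groups, and only the sum matters.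

**Step 1: the construction.** This step writes down $\mathcal H$ and $r$. Let $N^+=N\cup\{D_1,\dots,D_{p-1}\}$ with new elements $D_k$. Put $A_1^+=A_1$ and $A_j^+=A_j\cup\{D_{j-1}\}$ for $2\le j\le p$. Let $Q=q+p-1$, $B_{q+k}=\{D_k\}$ for $1\le k\le p-1$, and let the group of an index be $\mathsf g(i)=p$ for $i\le q$ and $\mathsf g(q+k)=k$. For each $i\le Q$ add new vertices $Z_i=\{z_i,z_i'\}$ and $t_i$; $Z=\bigcup_iZ_i$. Let
$$C=N^+\cup Z\cup\{t_i\}_{i\le Q},\qquad C_j=A_j^+\cup Z\cup\{t_i:\mathsf g(i)\ne j\},\qquad w=|C|\ge3Q.$$
For each $j\le p$ add disjoint sets $x_j,y_j$ of $2w$ new vertices each. Let $F_j=x_j\cup y_j$, $\mathrm{Core}=\bigcup_jF_j$, $W_j=\mathrm{Core}\setminus F_j$. The hyperedges are: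

* (i) $B_i\cup Z_i$ for $i\le Q$;
* (ii) $Z_i\cup\{t_i\}$ for $i\le Q$;
* (iii) all pairs of distinct vertices of $C$; all pairs of distinct vertices of $\mathrm{Core}$ except those with one vertex in $x_j$ and the other in $y_j$ for some $j$; all pairs $\{c,u\}$ with $c\in C_j$, $u\in F_j$, $j\le p$.

Finally $r=Q+(2p-1)w$. Every vertex lies in a hyperedge. The missing pairs $x_j$–$y_j$ act like diagonals of 4-cycles: leaving one of them unjoined forces the others by Lemma 1(iii). In the small example above $p=2$, $q=1$, so $Q=2$, $w=3+4+2=9$, $r=29$.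

**Step 2: if (2) holds, some $C_j$ is small.** The purpose is to show $\sum_jh(C_j)\le pQ$ for every feasible $h\in\overline\Gamma{}^*$. Let $h$ be entropic first. Given a value of the variables in $Z$, the conditional law of the variables in $N$ has an entropy function in $\Gamma_N^*$. Apply (2) to it and average:
$$\sum_jh(A_j^+|Z)\le\sum_jh(A_j|Z)+\sum_kh(D_k|Z)\le\sum_{i\le q}h(B_i|Z)+\sum_kh(D_k|Z)=\sum_{i\le Q}h(B_i|Z).$$
Each $i$ satisfies $\mathsf g(i)\ne j$ for exactly $p-1$ values of $j$. Hence, using $h(Z)\le\sum_ih(Z_i)$ and the fact that conditioning on less does not lower entropy,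
$$\sum_jh(C_j)\le p\,h(Z)+\sum_jh(A_j^+|Z)+(p-1)\sum_ih(t_i|Z)$$
$$\le\sum_i\big[h(Z_i)+h(B_i|Z_i)\big]+(p-1)\sum_i\big[h(Z_i)+h(t_i|Z_i)\big]=\sum_ih(B_iZ_i)+(p-1)\sum_ih(Z_it_i).$$
The resulting linear inequality passes to $\overline\Gamma{}^*$ by continuity. If $h$ is feasible, the right side is at most $Q+(p-1)Q=pQ$. So $h(C_j)\le Q$ for some $j$.

**Step 3: a cheap decomposition for that $j$.** This step proves $entw(\mathcal H)\le r$ when (2) holds. Consider the path of three bags
$$C_j\cup W_j\cup x_j\ -\ C\cup W_j\ -\ C_j\cup W_j\cup y_j.$$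
It is a tree decomposition:

* Hyperedges (i), (ii) and pairs in $C$ lie in the middle bag.
* A pair in $\mathrm{Core}$ that is a hyperedge lies in $W_j$, in $W_j\cup x_j$ or in $W_j\cup y_j$.
* A pair $\{c,u\}$ with $c\in C_l$, $u\in F_l$ lies in the middle bag if $l\ne j$ and in an outer bag if $l=j$.
* The vertices of $C_j\cup W_j$ are in all three bags, every other vertex is in exactly one.

Each $x_l$ and $y_l$ splits into $w$ pairs that are hyperedges, so $h(x_l),h(y_l)\le w$; also $h(C)\le|C|=w$. The outer bags have value at most $Q+2(p-1)w+w=r$, the middle one at most $w+2(p-1)w\le r$. As this works for every feasible $h\in\overline\Gamma{}^*$ (with $j$ depending on $h$), $entw(\mathcal H)\le r$.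

**Step 4: if (2) fails, a feasible $h_3$ with every $h_3(C_j)>Q$.** Let $h^*\in\Gamma^*_N$ with $\sum_jh^*(A_j)>\sum_ih^*(B_i)$. Let $h_1=h^*+\delta|\cdot|$ with $\delta>0$ so small that $\eta:=\sum_jh_1(A_j)-\sum_{i\le q}h_1(B_i)>0$. Put $a_j=h_1(A_j)$, which is positive since $A_j\ne\emptyset$. Choose $0<\eta'<\min(\eta/p,\min_ja_j)$ and set
$$d_0=0,\qquad d_k=\sum_{l\le k}(a_l-\eta')>0\quad(1\le k\le p-1).$$
Let $h_2(S)=\theta\big(h_1(S\cap N)+\sum_{D_k\in S}d_k\big)$ for $S\subseteq N^+$, with $\theta>0$ such that $h_2(N^+)\le\frac12$. Then for every $j$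
$$h_2(A_j^+)>\sum_{i:\mathsf g(i)=j}h_2(B_i).\tag{3}$$
Indeed for $j<p$ the only index in group $j$ is $q+j$, and the difference is $\theta(a_j+d_{j-1}-d_j)=\theta\eta'>0$. For $j=p$ it is $\theta\big(a_p+d_{p-1}-\sum_{i\le q}h_1(B_i)\big)=\theta\big(\eta-(p-1)\eta'\big)>0$. Now define on all vertices
$$h_3(S)=h_2(S\cap N^+)+\sum_i\tfrac{1-h_2(B_i)}2|S\cap Z_i|+\sum_ih_2(B_i)[t_i\in S]+\tfrac12|S\cap\mathrm{Core}|.\tag{4}$$
Since $0\le h_2(B_i)\le\frac12$, all coefficients are nonnegative, and $h_3\in\overline\Gamma{}^*$ by Lemma 2. It is feasible: $h_3(B_iZ_i)=h_2(B_i)+1-h_2(B_i)=1$, likewise $h_3(Z_it_i)=1$; all singletons have value at most $\frac12$, so all pairs have value at most $1$. By (3),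
$$h_3(C_j)=h_2(A_j^+)+\sum_i\big(1-h_2(B_i)\big)+\sum_{\mathsf g(i)\ne j}h_2(B_i)=Q+h_2(A_j^+)-\sum_{\mathsf g(i)=j}h_2(B_i)>Q.$$
In the small example, with a shared bit and $a_1=a_2=1+\delta$, $\eta=1$, $d_1=1+\delta-\eta'$, the inequalities (3) divided by $\theta$ read $1+\delta>1+\delta-\eta'$ and $2+2\delta-\eta'>1+2\delta$.

**Step 5: every decomposition has a bag of value above $r$.** Fix any tree decomposition and use $G'$ from Lemma 1.

*Case 1: some $u\in x_j$, $u'\in y_j$ are non-adjacent in $G'$.* For $l\ne j$, $v\in x_l$, $v'\in y_l$, the four pairs of the 4-cycle $u\,v\,u'\,v'$ are hyperedges, so $v\sim v'$. All other pairs in $W_j$ are hyperedges, so $W_j$ is a clique. For $c\in C_j$, $z\in W_j$, the 4-cycle $u\,c\,u'\,z$ again consists of hyperedges and forces $c\sim z$. The remaining pairs in $C_j\cup W_j\cup x_j$ are hyperedges. So this set is a clique and lies in a bag, of $h_3$-value at least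
$$h_3(C_j)+\tfrac12\cdot4(p-1)w+\tfrac12\cdot2w=h_3(C_j)+2(p-1)w+w>r.$$

*Case 2: there is no such pair for any $j$.* Then $\mathrm{Core}$ is a clique and lies in a bag of value at least $\frac12\cdot4pw=2pw=(2p-1)w+w>r$, since $w\ge3Q>Q$.

So every decomposition has maximum at least $\min\{(2p-1)w+\min_jh_3(C_j),\,2pw\}>r$, a bound independent of the decomposition. Hence $entw(\mathcal H)>r$, and Theorem B is proved. $\blacksquare$

For later: taking $h_2=0$ in (4) gives a feasible $h_3$ with $h_3(C_j)=Q$ for all $j$, and the two cases give maximum at least $r$. So **always** $entw(\mathcal H)\ge r$ for the hypergraphs of Theorem B.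

## 5. Rank doubling along a computation

Before entropies, here is the mechanism of Theorem A for matrices. Take finite-dimensional spaces $V_S,V_R,V_L,V_E$ over a field and operators
$$\gamma:V_S\to V_R,\quad b:V_R\to V_R,\quad q:V_R\to V_L\ (\text{one for each state }q),\quad a:V_L\to V_L,\quad\beta:V_L\to V_E.$$
A configuration $(q_t,m_t,n_t)$ is represented by the row operator
$$M_t=\beta\,a^{m_t}\,q_t\,b^{n_t}\,\gamma:V_S\to V_E .$$
A step of the machine only changes this word near $q_t$ (or near an end, for the zero tests). For each rule $\mu$ let $\mathrm{bot}_\mu$ be the part of the word before the step and $\mathrm{top}_\mu$ the part after it (written as operators; the rightmost acts first):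

| rule | $\mathrm{bot}_\mu$ | $\mathrm{top}_\mu$ |
|---|---|---|
| inc A | $q$ | $aq'$ |
| inc B | $q$ | $q'b$ |
| dec A | $aq$ | $q^+$ |
| zero A | $\beta q$ | $\beta q^0$ |
| dec B | $qb$ | $q^+$ |
| zero B | $q\gamma$ | $q^0\gamma$ |

If $\mu$ is the rule used at time $t$, then $M_t=\mathrm{left}\cdot\mathrm{bot}_\mu\cdot\mathrm{right}$ and $M_{t+1}=\mathrm{left}\cdot\mathrm{top}_\mu\cdot\mathrm{right}$ with the same outer words. For instance, for inc A, $\mathrm{left}=\beta a^{m_t}$ and $\mathrm{right}=b^{n_t}\gamma$; for dec A, $\mathrm{left}=\beta a^{m_t-1}$; for zero A, $\mathrm{left}$ is empty; for dec B, $\mathrm{right}=b^{n_t-1}\gamma$; for zero B, $\mathrm{right}$ is empty.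

**A first encoding, and its collapse.** Introduce operators $s^\mu$ on $V_S$ and $V_R$, commuting with $\gamma,b$, and $p$ on $V_L$ and $V_E$, commuting with $a,\beta$, and require $p\,\mathrm{top}_\mu s^\mu=\mathrm{bot}_\mu$. Then $p\,M_{t+1}s^\mu=M_t$: each row is a compression of the next. One would like to conclude that $M_0=0$ when $M$ does not halt. But let all spaces be $\mathbb F_2$ and all operators the identity. Every relation holds, for every machine, and $M_0\ne0$. So relations of this kind alone carry no information.

**Two copies instead of one.** Take $s_1^\mu,s_2^\mu$ and $p_1,p_2$, with the same commutations, and require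
$$p_i\,\mathrm{top}_\mu\,s^\mu_i=\mathrm{bot}_\mu\ (i=1,2),\qquad p_1\,\mathrm{top}_\mu\,s_2^\mu=0 .\tag{5}$$
Moving $s_j$ to the left through $\mathrm{right}$ and $p_i$ to the right through $\mathrm{left}$,
$$\begin{pmatrix}p_1\\p_2\end{pmatrix}M_{t+1}\begin{pmatrix}s_1^\mu&s_2^\mu\end{pmatrix}=\begin{pmatrix}M_t&0\\ *&M_t\end{pmatrix},$$
and a block triangular matrix has rank at least the sum of the ranks of its diagonal blocks. So $\operatorname{rank}M_{t+1}\ge2\operatorname{rank}M_t$. If $M$ never halts, $\operatorname{rank}M_0\le2^{-t}\dim V_E$ for all $t$, hence $M_0=0$. If $M$ halts, the doubling stops after finitely many steps, and Section 7 builds a finite-dimensional model with $M_0\ne0$. (The relation with $(i,j)=(2,1)$ is not needed.)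

**What remains.** Three things separate this from Theorem A. Entropy functions do not see operators, only joint laws. A fixed finite set $\Omega$ must serve for all times $t$. And we need an inequality $g\le Ke$ with one constant, so approximate validity of the relations must be handled, with errors that stay summable over infinitely many steps. The first two are solved by one-time pads and by making copies, and the third by the factor $2^{-t}$ gained from doubling.

The pads work as follows. For independent uniform $X_u,X_v$ on spaces and an operator $x$ put $Y=X_v-xX_u$. Then $Y$ is independent of $X_u$, and $X_u,Y$ determine $X_v$. Along a path with operators $x_1,\dots,x_k$ and pads $Y_1,\dots,Y_k$ from $u$ to $z$,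
$$X_z-x_k\cdots x_1X_u=Y_k+\sum_{i<k}x_k\cdots x_{i+1}Y_i.\tag{6}$$
So if two paths from $u$ to $z$ have the same operator product, the last pad on each is a function of all the other pads of the two paths; and if the product is $0$, then $X_z$ is a function of the pads. These are statements about entropies. A loop $b:R\to R$ would be useless here, since $X_R-bX_R$ is not a pad. So each space gets several names, indexed by parities.

## 6. The variables $\Omega$, the cells, and the functionals $e$ and $g$

**Names.** There are 12: $S_\tau,\ E_\tau,\ R_{\kappa\tau},\ L_{\kappa\tau}$ with $\kappa,\tau\in\{0,1\}$. Write $\bar\kappa=1-\kappa$, $\bar\tau=1-\tau$. The index $\tau$ is the parity of time, $\kappa$ the parity of a position along the word.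

**Arrows.** Each is labelled by a letter; there is one for all $\kappa,\kappa',\tau$, all states $q$, all rules $\mu$ and $i,j\in\{1,2\}$:

* $\gamma:S_\tau\to R_{1\tau}$; $\;b:R_{\kappa\tau}\to R_{\bar\kappa\tau}$; $\;q:R_{\kappa\tau}\to L_{\kappa'\tau}$; $\;a:L_{\kappa\tau}\to L_{\bar\kappa\tau}$; $\;\beta:L_{1\tau}\to E_\tau$;
* $s_j^\mu:S_\tau\to S_{\bar\tau}$ and $s_j^\mu:R_{\kappa\tau}\to R_{\kappa\bar\tau}$; $\;p_i:L_{\kappa\tau}\to L_{\kappa\bar\tau}$ and $p_i:E_\tau\to E_{\bar\tau}$.

Source and target names always differ. Let $D$ be the number of arrows. $\Omega$ consists of an element $X_v$ for each name $v$ and an element $Y_\varepsilon$ for each arrow $\varepsilon$.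

**Cells.** A cell is a pair of directed paths with common start and common end:

* (C1) $S_\tau\xrightarrow{s}S_{\bar\tau}\xrightarrow{\gamma}R_{1\bar\tau}$ and $S_\tau\xrightarrow{\gamma}R_{1\tau}\xrightarrow{s}R_{1\bar\tau}$, for $s=s^\mu_j$;
* (C2) $R_{\kappa\tau}\xrightarrow{s}R_{\kappa\bar\tau}\xrightarrow{b}R_{\bar\kappa\bar\tau}$ and $R_{\kappa\tau}\xrightarrow{b}R_{\bar\kappa\tau}\xrightarrow{s}R_{\bar\kappa\bar\tau}$, for $s=s_j^\mu$;
* (C3) $L_{1\bar\tau}\xrightarrow{\beta}E_{\bar\tau}\xrightarrow{p_i}E_\tau$ and $L_{1\bar\tau}\xrightarrow{p_i}L_{1\tau}\xrightarrow{\beta}E_\tau$;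
* (C4) $L_{\kappa\bar\tau}\xrightarrow{a}L_{\bar\kappa\bar\tau}\xrightarrow{p_i}L_{\bar\kappa\tau}$ and $L_{\kappa\bar\tau}\xrightarrow{p_i}L_{\kappa\tau}\xrightarrow{a}L_{\bar\kappa\tau}$;
* rule cells, described next.

Each rule $\mu$ has bottom paths $\mathrm{bot}_\mu$ on level $\tau$ and upper paths $\mathrm{top}_\mu$ on level $\bar\tau$ (now drawn from left to right):

| rule | $\mathrm{bot}_\mu$ | $\mathrm{top}_\mu$ |
|---|---|---|
| inc A, $q\to q'$ | $R_{\kappa\tau}\xrightarrow{q}L_{\kappa'\tau}$ | $R_{\kappa\bar\tau}\xrightarrow{q'}L_{\bar\kappa'\bar\tau}\xrightarrow{a}L_{\kappa'\bar\tau}$ |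
| inc B, $q\to q'$ | $R_{\kappa\tau}\xrightarrow{q}L_{\kappa'\tau}$ | $R_{\kappa\bar\tau}\xrightarrow{b}R_{\bar\kappa\bar\tau}\xrightarrow{q'}L_{\kappa'\bar\tau}$ |
| dec A | $R_{\kappa\tau}\xrightarrow{q}L_{\kappa'\tau}\xrightarrow{a}L_{\bar\kappa'\tau}$ | $R_{\kappa\bar\tau}\xrightarrow{q^+}L_{\bar\kappa'\bar\tau}$ |
| zero A | $R_{\kappa\tau}\xrightarrow{q}L_{1\tau}\xrightarrow{\beta}E_\tau$ | $R_{\kappa\bar\tau}\xrightarrow{q^0}L_{1\bar\tau}\xrightarrow{\beta}E_{\bar\tau}$ |
| dec B | $R_{\kappa\tau}\xrightarrow{b}R_{\bar\kappa\tau}\xrightarrow{q}L_{\kappa'\tau}$ | $R_{\kappa\bar\tau}\xrightarrow{q^+}L_{\kappa'\bar\tau}$ |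
| zero B | $S_\tau\xrightarrow{\gamma}R_{1\tau}\xrightarrow{q}L_{\kappa'\tau}$ | $S_{\bar\tau}\xrightarrow{\gamma}R_{1\bar\tau}\xrightarrow{q^0}L_{\kappa'\bar\tau}$ |

For $(i,j)=(1,1)$ and $(2,2)$ the two paths of the rule cell are $\mathrm{bot}_\mu$ and "$s_j^\mu$, then $\mathrm{top}_\mu$, then $p_i$". For $(i,j)=(1,2)$ the path "$s_2^\mu$, then $\mathrm{top}_\mu$, then $p_1$" is declared a *zero path*. For example, a rule cell of inc A consists of $R_{\kappa\tau}\xrightarrow{q}L_{\kappa'\tau}$ and
$$R_{\kappa\tau}\xrightarrow{s_1^\mu}R_{\kappa\bar\tau}\xrightarrow{q'}L_{\bar\kappa'\bar\tau}\xrightarrow{a}L_{\kappa'\bar\tau}\xrightarrow{p_1}L_{\kappa'\tau}.$$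
By inspection of the lists, in every cell and every zero path all vertices have pairwise distinct names (the two paths of a cell share only their endpoints).

**Functionals.** $e(h)$ is the sum of the following terms, each nonnegative on $\Gamma^*_\Omega$:

* (e1) $\sum_vh(X_v)-h(\{X_v\}_v)$;
* (e2) for each arrow $\varepsilon:u\to v$: $\ h(Y_\varepsilon|X_uX_v)+h(X_v|X_uY_\varepsilon)+I(Y_\varepsilon;X_u)$;
* (e3) for each cell, with arrow variables $\Phi_1,\dots,\Phi_k$ and $\Psi_1,\dots,\Psi_l$ along its two paths: $\ h(\Phi_k|\Phi_{<k},\Psi_1\dots\Psi_l)+h(\Psi_l|\Psi_{<l},\Phi_1\dots\Phi_k)$;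
* (e4) for each zero path with arrow variables $\Psi_1,\dots,\Psi_l$ and end name $z$: $\ h(X_z|\Psi_1\dots\Psi_l)$.

Finally, along $S_0\xrightarrow{\gamma}R_{10}\xrightarrow{q_0}L_{10}\xrightarrow{\beta}E_0$,
$$g(h)=h(X_{E_0}\,|\,Y_\gamma Y_{q_0}Y_\beta).$$
Both have integer coefficients and are computable from $M$. In the linear model, $e=0$ expresses the relations of Section 5, and $g$ is the rank of $M_0=\beta q_0\gamma$, as we now check.

## 7. The halting case: a linear model over $\mathbb F_2$

Let the run be $(q_t,m_t,n_t)_{0\le t\le T}$ with $q_T=q_h$, let $\mu_t$ be the rule used at $t<T$, and let $m_t,n_t\le W$ for all $t$.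

**Step 1: the operators.** The space at time $t$ carries $2^t$ parallel copies, indexed by words. Take $\mathbb F_2$-spaces with bases, for $0\le t\le T$, $\pi\in\{1,2\}^t$, $0\le k\le W$:
$$V_S:\sigma_{t,\pi};\qquad V_R:\mathsf r_{t,k,\pi};\qquad V_L:\ell_{t,k,\pi};\qquad V_E:\epsilon_{t,\pi}.$$
Define linear maps, values not listed being $0$:

* $\gamma\sigma_{t,\pi}=\mathsf r_{t,0,\pi}$; $\ b\,\mathsf r_{t,k,\pi}=\mathsf r_{t,k+1,\pi}$ for $k<W$; $\ q\,\mathsf r_{t,k,\pi}=\ell_{t,m_t,\pi}$ if $q=q_t$ and $k=n_t$;
* $a\,\ell_{t,k,\pi}=\ell_{t,k-1,\pi}$ for $k\ge1$; $\ \beta\,\ell_{t,0,\pi}=\epsilon_{t,\pi}$;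
* $s_j^\mu\sigma_{t,\pi}=\sigma_{t+1,\pi j}$ and $s^\mu_j\mathsf r_{t,k,\pi}=\mathsf r_{t+1,k,\pi j}$ if $t<T$ and $\mu_t=\mu$;
* $p_i\ell_{t+1,k,\pi i}=\ell_{t,k,\pi}$ and $p_i\epsilon_{t+1,\pi i}=\epsilon_{t,\pi}$.

**Step 2: the relations hold.** The maps $s$ and $p_i$ change only $(t,\pi)$, under conditions on $(t,\pi)$ only; $\gamma,b,a,\beta$ change only the type or $k$, under conditions on $k$ only. Hence $s\gamma=\gamma s$, $sb=bs$, $p_ia=ap_i$, $p_i\beta=\beta p_i$. We claim that for each rule $\mu$
$$p_i\,\mathrm{top}_\mu\,s_j^\mu=\delta_{ij}\,\mathrm{bot}_\mu .\tag{7}$$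

*Basis vectors at a time $t$ with $t=T$ or $\mu_t\ne\mu$.* The left side is $0$. Suppose the right side is not. Then $q_t=q$, the state of rule $\mu$. As $q$ has an instruction, $q\ne q_h$ and so $t<T$. For an increment, $\mu$ is the only rule of $q$, so $\mu_t=\mu$, a contradiction. For the other rules nonvanishing of $\mathrm{bot}_\mu$ requires in addition: dec A ($aq$): $m_t>0$; zero A ($\beta q$): $m_t=0$; dec B ($qb$ on $\mathsf r_{t,k,\pi}$): $k+1=n_t$, so $n_t>0$; zero B ($q\gamma$): $n_t=0$. In each case $\mu_t=\mu$, a contradiction.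

*Basis vectors at a time $t<T$ with $\mu_t=\mu$.* Write $[\cdot]$ for $1$ or $0$ according to truth.

* inc A: $p_iaq's_j\mathsf r_{t,k,\pi}=[k=n_t]\,p_ia\,\ell_{t+1,m_t+1,\pi j}=[k=n_t]\,\delta_{ij}\ell_{t,m_t,\pi}=\delta_{ij}\,q\,\mathsf r_{t,k,\pi}$.
* inc B: $p_iq'bs_j\mathsf r_{t,k,\pi}$ is nonzero only if $k<W$, $k+1=n_{t+1}=n_t+1$ and $i=j$, and then equals $\ell_{t,m_t,\pi}=q\,\mathsf r_{t,n_t,\pi}$. (For $k=n_t$ the condition $k<W$ is automatic, as $n_{t+1}\le W$.)
* dec A: $p_iq^+s_j\mathsf r_{t,k,\pi}=[k=n_t]\,\delta_{ij}\ell_{t,m_t-1,\pi}=\delta_{ij}\,aq\,\mathsf r_{t,k,\pi}$.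
* zero A: $p_i\beta q^0s_j$ and $\delta_{ij}\beta q$ both send $\mathsf r_{t,k,\pi}$ to $[k=n_t]\,\delta_{ij}\epsilon_{t,\pi}$.
* dec B: $p_iq^+s_j$ and $\delta_{ij}qb$ both send $\mathsf r_{t,k,\pi}$ to $[k=n_t-1]\,\delta_{ij}\ell_{t,m_t,\pi}$.
* zero B: $p_iq^0\gamma s_j$ and $\delta_{ij}q\gamma$ both send $\sigma_{t,\pi}$ to $\delta_{ij}\ell_{t,m_t,\pi}$.

This proves (7).

**Step 3: $e(h)=0$ and $g(h)\ge1$.** Let the $X_v$ be independent, $X_v$ uniform on the space of the type of $v$, and for an arrow $\varepsilon:u\to v$ with operator $x$ put $Y_\varepsilon=X_v-xX_u$. Then (e1) vanishes, and (e2) vanishes because $X_v$ is uniform and independent of $X_u$, so that $Y_\varepsilon$ is independent of $X_u$. For the two paths of a cell the operator products agree, by the commutations and by (7) with $i=j$. So the right sides of (6) agree, the last arrow variable of each path is a function of the other arrow variables of the cell, and (e3) vanishes. For a zero path the product is $0$ by (7) with $(i,j)=(1,2)$, so by (6) $X_z$ is a function of the arrow variables, and (e4) vanishes.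 Hence $e(h)=0$.

The map $(X_{S_0},X_{R_{10}},X_{L_{10}},X_{E_0})\mapsto(X_{S_0},Y_\gamma,Y_{q_0},Y_\beta)$ is bijective, so $X_{S_0}$ is uniform given the three arrow variables. By (6), $g(h)=\operatorname{rank}(\beta q_0\gamma)$, and $\beta q_0\gamma\,\sigma_{0,\emptyset}=\beta q_0\mathsf r_{0,0,\emptyset}=\beta\ell_{0,0,\emptyset}=\epsilon_{0,\emptyset}\ne0$. So $g(h)\ge1$, which is Theorem A(1). For the halting machine of Section 3 one has $T=3$, one may take $W=1$, and $V_S$ has dimension $1+2+4+8=15$. $\blacksquare$

## 8. The non-halting case: systems of copies, pads, and replacement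

Fix finite-valued random variables $X_v,Y_\varepsilon$ (the *base*), with entropy function $h$; write $e=e(h)$, $g=g(h)$. Each entropy or information quantity in (e1)–(e4) is at most $e$, because all are nonnegative. We want $g\le Ke$.

The path representing $(q_t,m_t,n_t)$ passes the names $R_{0\tau},R_{1\tau}$ about $n_t$ times. If we reused the same $X_{R_{1\tau}}$ at each passage, its pads would not be independent. So we make several copies of each named variable.

**Definition (system).** A system is a finite set $P$ of *points* with a surjection $\nu$ onto the names, together with jointly distributed finite-valued variables $X_x$ ($x\in P$) and $Y_\varepsilon(x,y)$ (for each arrow $\varepsilon:u\to v$ and $\nu(x)=u$, $\nu(y)=v$), such that for every section $\sigma$ (one point $\sigma(v)$ of each name $v$)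
$$\big(X_{\sigma(v)},\,Y_\varepsilon(\sigma(u),\sigma(v))\big)_{v,\ \varepsilon:u\to v}\ \text{has the same joint law as the base.}\tag{8}$$
The variable $X_x$ *involves* $x$; $Y_\varepsilon(x,y)$ involves $x$ and $y$.

*Example.* In a toy setting with two names $u,v$, one arrow, and base $X_u,X_v$ independent bits, $Y=X_v+X_u$, let there be one point $x$ of name $u$ and two points $y_1,y_2$ of name $v$. Putting $X_{y_2}=X_{y_1}$ and $Y(x,y_2)=Y(x,y_1)$ satisfies (8). So does taking $X_x,X_{y_1},X_{y_2}$ independent with $Y(x,y_i)=X_{y_i}+X_x$. The second system is the useful one; the next quantities measure the difference.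

Points with pairwise distinct names lie in a common section, so all bounds from (e2)–(e4) hold for them. In particular for $\varepsilon:u\to v$, $\nu(x)=u$, $\nu(y)=v$,
$$H(Y_\varepsilon(x,y)|X_xX_y)\le e,\qquad H(X_y|X_xY_\varepsilon(x,y))\le e,\qquad I(Y_\varepsilon(x,y);X_x)\le e.\tag{9}$$

**Definition (total correlation and error).**
$$TC(P)=\sum_{x\in P}H(X_x)-H(X_P),\qquad\Theta(P)=TC(P)+4D|P|^2e .$$

In the toy example $TC=1$ for the first system and $0$ for the second. A system has at most $D|P|^2$ arrow variables, so by (9) any set of them among given points has conditional entropy at most $D|P|^2e$ given the $X_x$ of those points. Also $e\le\Theta(P)$.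

**Lemma 6 (extension).** Given a system $P$, a name $v$ and $m\ge1$, one can extend the joint law to a system $P'\supset P$ with $m$ new points of name $v$ and $TC(P')\le(m+1)\,(TC(P)+D|P|^2e)$.

*Proof.* Let $\nu(x_0)=v$. Let $O$ be the collection of all variables of $P$ involving no point of name $v$. Let $Y^\circ$ be $X_{x_0}$ together with all arrow variables involving $x_0$; since source and target names of an arrow differ, their other points have names $\ne v$. Adjoin $Y_1^\circ,\dots,Y_m^\circ$ with $(Y_k^\circ,O)\sim(Y^\circ,O)$ which, given $O$, are mutually independent and independent of all variables of $P$. Let $Y_k^\circ$ supply $X_{x_k}$ and the arrow variables of the new point $x_k$. A section through $x_k$ uses only variables of $O$ and $Y_k^\circ$, so it has the same law as the section with $x_0$ in place of $x_k$. Thus (8) holds.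

By conditional independence given $O$,
$$H(X_{x_k}|X_P,X_{x_1},\dots,X_{x_{k-1}})\ge H(X_{x_k}|O)=H(X_{x_0}|O)\ge H(X_{x_0})-TC(P)-D|P|^2e.$$
For the last inequality let $X'=\{X_x:\nu(x)\ne v\}$. The arrow variables in $O$ have conditional entropy at most $D|P|^2e$ given $X'$, so $H(X_{x_0}|O)\ge H(X_{x_0}|X')-D|P|^2e$; and $I(X_{x_0};X')\le TC(P)$, because total correlation does not decrease when points are added, and that of $\{x_0\}\cup\{x:\nu(x)\ne v\}$ is $I(X_{x_0};X')$ plus that of $\{x:\nu(x)\neq v\}$. Since $H(X_{x_k})=H(X_{x_0})$, each new point adds at most $TC(P)+D|P|^2e$ to the total correlation, and $TC(P')\le TC(P)+m(TC(P)+D|P|^2e)$. $\square$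

In the toy example, with $x_0=y_1$ and $O=\{X_x\}$, the lemma produces the second system.

**Lemma 7 (pads).** Let $x_0\xrightarrow{\varepsilon_1}x_1\to\dots\xrightarrow{\varepsilon_c}x_c$ be a path of distinct points of $P$, $\Psi_k=Y_{\varepsilon_k}(x_{k-1},x_k)$, $U=P\setminus\{x_1,\dots,x_c\}$, and let $\mathcal C$ be a collection of variables involving only points of $U$. Then $I(\mathcal C;\Psi_1\dots\Psi_c)\le\Theta(P)$.

*Proof.* The lemma says that the arrow variables of a path are nearly independent of everything not touching its non-initial points. By (9),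
$$H(\Psi_k)\le I(\Psi_k;X_{x_{k-1}})+H(X_{x_k}|X_{x_{k-1}})+H(\Psi_k|X_{x_{k-1}}X_{x_k})\le H(X_{x_k})+2e.$$
Let $\mathcal U$ be the collection of all variables involving only points of $U$; it contains $X_{x_0}$ and $\mathcal C$. Given $\mathcal U$ and the $\Psi$'s, the variables $X_{x_1},\dots,X_{x_c}$ are recovered one after the other by the second bound of (9), so their total conditional entropy is at most $ce$. Hence
$$H(\Psi_1\dots\Psi_c|\mathcal C)\ge H(\Psi_1\dots\Psi_c|\mathcal U)\ge H(X_{x_1}\dots X_{x_c}|\mathcal U)-ce\ge H(X_{x_1}\dots X_{x_c}|X_U)-D|P|^2e-ce,$$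
where the last step removes the arrow variables of $\mathcal U$. Moreover
$$H(X_{x_1}\dots X_{x_c}|X_U)=H(X_P)-H(X_U)\ge H(X_P)-\sum_{x\in U}H(X_x)=\sum_kH(X_{x_k})-TC(P).$$
Therefore $I(\mathcal C;\Psi_1\dots\Psi_c)\le\sum_kH(\Psi_k)-H(\Psi_1\dots\Psi_c|\mathcal C)\le TC(P)+D|P|^2e+3ce\le\Theta(P)$, since $c\le|P|$. $\square$

**Lemma 8 (replacement).** Let the two paths of a cell be realized by points of $P$ with names as in the cell (common start point and common end point), with arrow variables $\Phi=(\Phi_1,\dots,\Phi_k)$ and $\Psi=(\Psi_1,\dots,\Psi_l)$. Let $Z,\mathcal C$ be collections of variables not involving inner points of either path. Then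
$$|H(Z|\mathcal C\Phi)-H(Z|\mathcal C\Psi)|\le\Theta(P)+e\le2\Theta(P).$$

*Proof.* Both entropies are compared with $H(Z|\mathcal C\Phi\Psi)$. By the chain rule,
$$0\le H(Z|\mathcal C\Phi)-H(Z|\mathcal C\Phi\Psi)=I(Z;\Psi|\mathcal C\Phi)\le I(Z\mathcal C\Phi;\Psi_{<l})+H(\Psi_l|\Psi_{<l}\Phi)\le\Theta(P)+e.$$
The first summand is bounded by Lemma 7, applied to the $\Psi$-path without its last arrow: its non-initial points are the inner points of the $\Psi$-path, and $Z,\mathcal C,\Phi$ do not involve them, because the two paths share only their endpoints. (If $l=1$ this summand is $0$.) The second is bounded by (e3), since the points of a cell have distinct names. The same holds with $\Phi$ and $\Psi$ exchanged. Both differences lie in $[0,\Theta(P)+e]$, so they differ by at most $\Theta(P)+e$. $\square$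

This is the entropy version of replacing one side of an operator identity by the other inside a longer word.

## 9. Rows and the doubling inequality

Suppose $M$ does not halt, with run $(q_t,m_t,n_t)_{t\ge0}$; then $m_t+n_t\le t$.

**Definition (rows).** Row $t$ consists of the following distinct points (different rows disjoint), with $\tau=t\bmod2$: $\rho_0^t$ of name $S_\tau$; $\rho^t_k$ ($1\le k\le n_t+1$) of name $R_{k\bmod2,\tau}$; $\lambda_k^t$ ($1\le k\le m_t+1$) of name $L_{k\bmod2,\tau}$; and two *ends* $\zeta^t_1,\zeta^t_2$ of name $E_\tau$.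

Row $t$ has $m_t+n_t+5$ points. For an end $\zeta$ of row $t$ let $P_t(\zeta)$ be the path
$$\rho_0^t\xrightarrow{\gamma}\rho_1^t\xrightarrow{b}\cdots\xrightarrow{b}\rho^t_{n_t+1}\xrightarrow{q_t}\lambda^t_{m_t+1}\xrightarrow{a}\cdots\xrightarrow{a}\lambda_1^t\xrightarrow{\beta}\zeta,$$
let $Y(P_t(\zeta))$ be its arrow variables, and put
$$G_t(\zeta)=H\big(X_\zeta\,|\,Y(P_t(\zeta))\big),\qquad g_t=\min_\zeta G_t(\zeta).$$
The path spells the word of $M_t$. In the example machine, row 1 belongs to $(q_1,1,0)$ and has six points; its path is $\rho_0^1\xrightarrow{\gamma}\rho_1^1\xrightarrow{q_1}\lambda_2^1\xrightarrow{a}\lambda_1^1\xrightarrow{\beta}\zeta$. For $t=0$ the path is $\rho^0_0\xrightarrow{\gamma}\rho^0_1\xrightarrow{q_0}\lambda^0_1\xrightarrow{\beta}\zeta$ with the distinct names $S_0,R_{10},L_{10},E_0$, so by (8) $g_0=g$.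

**Lemma 9 (doubling).** If the system $P$ contains rows $t$ and $t+1$, then $g_{t+1}\ge2g_t-11|P|\,\Theta$, where $\Theta=\Theta(P)$.

*Proof.* Let $\zeta$ be an end of row $t+1$ with $G_{t+1}(\zeta)=g_{t+1}$, let $\zeta_i=\zeta_i^t$, and let $\mu$ be the rule used at step $t$. Write
$$\Phi=Y(P_{t+1}(\zeta)),\qquad\xi_i=Y_{p_i}(\zeta,\zeta_i),\qquad\psi_j=Y_{s_j^\mu}(\rho_0^t,\rho_0^{t+1}).$$

**Step 1: split into two parts.** This step is the block triangular matrix of Section 5. By (9), $X_\zeta$ and $\xi_i$ determine $X_{\zeta_i}$ up to $e$. So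
$$g_{t+1}+2e\ge H(X_{\zeta_1}X_{\zeta_2}|\Phi\xi_1\xi_2)=H(X_{\zeta_1}|\Phi\xi_1\xi_2)+H(X_{\zeta_2}|\Phi\xi_1\xi_2X_{\zeta_1}).$$
Lemma 7 for the one-arrow path $\zeta\to\zeta_2$ (arrow variable $\xi_2$) shows that dropping $\xi_2$ raises a conditional entropy by at most $\Theta$ if no other variable involves $\zeta_2$. So the first term satisfies
$$H(X_{\zeta_1}|\Phi\xi_1\xi_2)\ge H(X_{\zeta_1}|\Phi\xi_1\xi_2\psi_1)\ge H(X_{\zeta_1}|\Phi\xi_1\psi_1)-\Theta.\tag{10}$$
The second term is at least $H(X_{\zeta_2}|\Phi\xi_1\xi_2\psi_2X_{\zeta_1})$. Use $H(B|AC)\ge H(B|C)-H(A|C)$, then Lemma 7 for the path $\zeta\to\zeta_1$ (arrow variable $\xi_1$), and drop $\xi_2$ from the condition in the subtracted term. It is at least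
$$H(X_{\zeta_2}|\Phi\xi_1\xi_2\psi_2)-H(X_{\zeta_1}|\Phi\xi_1\xi_2\psi_2)\ge H(X_{\zeta_2}|\Phi\xi_2\psi_2)-\Theta-H(X_{\zeta_1}|\Phi\xi_1\psi_2).\tag{11}$$
It remains to bound $H(X_{\zeta_i}|\Phi\xi_i\psi_i)$ from below and $H(X_{\zeta_1}|\Phi\xi_1\psi_2)$ from above.

**Step 2: climb down the ladder.** This step moves $s_j$ and $p_i$ along the word, as in the matrix rehearsal. Consider the long path
$$\rho_0^t\xrightarrow{s_j^\mu}\rho_0^{t+1}\xrightarrow{P_{t+1}(\zeta)}\zeta\xrightarrow{p_i}\zeta_i$$
with arrow variables $\psi_j,\Phi,\xi_i$. Put $c=n_t+1$, except $c=n_t$ for dec B and zero B. Put $d=m_t+1$, except $d=m_t$ for dec A and zero A. Write $\lambda_0^{t+1}=\zeta$ and $\lambda_0^t=\zeta_i$. The table lists the part of $P_{t+1}(\zeta)$ from $\rho_c^{t+1}$ to $\lambda_d^{t+1}$ and the part of $P_t(\zeta_i)$ from $\rho_c^t$ to $\lambda_d^t$.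

| rule | data | upper part | bottom part |
|---|---|---|---|
| inc A | $n_{t+1}=n_t$, $m_{t+1}=m_t+1$ | $\rho^{t+1}_c\xrightarrow{q'}\lambda^{t+1}_{d+1}\xrightarrow{a}\lambda^{t+1}_d$ | $\rho^t_c\xrightarrow{q}\lambda^t_d$ |
| inc B | $n_{t+1}=n_t+1$, $m_{t+1}=m_t$ | $\rho^{t+1}_c\xrightarrow{b}\rho^{t+1}_{c+1}\xrightarrow{q'}\lambda^{t+1}_d$ | $\rho^t_c\xrightarrow{q}\lambda^t_d$ |
| dec A | $n_{t+1}=n_t$, $m_{t+1}=m_t-1$, $d=m_t\ge1$ | $\rho^{t+1}_c\xrightarrow{q^+}\lambda^{t+1}_d$ | $\rho^t_c\xrightarrow{q}\lambda^t_{d+1}\xrightarrow{a}\lambda^t_d$ |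
| zero A | $n_{t+1}=n_t$, $m_{t+1}=m_t=0$, $d=0$ | $\rho^{t+1}_c\xrightarrow{q^0}\lambda^{t+1}_1\xrightarrow{\beta}\zeta$ | $\rho^t_c\xrightarrow{q}\lambda^t_1\xrightarrow{\beta}\zeta_i$ |
| dec B | $n_{t+1}=n_t-1$, $m_{t+1}=m_t$, $c=n_t\ge1$ | $\rho^{t+1}_c\xrightarrow{q^+}\lambda^{t+1}_d$ | $\rho^t_c\xrightarrow{b}\rho^t_{c+1}\xrightarrow{q}\lambda^t_d$ |
| zero B | $n_{t+1}=n_t=0$, $m_{t+1}=m_t$, $c=0$ | $\rho^{t+1}_0\xrightarrow{\gamma}\rho^{t+1}_1\xrightarrow{q^0}\lambda^{t+1}_d$ | $\rho^t_0\xrightarrow{\gamma}\rho^t_1\xrightarrow{q}\lambda^t_d$ |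

So in all cases the points $\rho_k^t,\rho_k^{t+1}$ ($k\le c$) and $\lambda_k^t,\lambda_k^{t+1}$ ($k\le d$) exist, and in these ranges the two rows carry the same letters between consecutive points ($\gamma$, then $b$'s; $a$'s, then $\beta$). The upper and bottom parts are the paths $\mathrm{top}_\mu$ and $\mathrm{bot}_\mu$, with matching parities.

For $k=0,\dots,c-1$ in this order, replace
$$\rho_k^t\xrightarrow{s}\rho_k^{t+1}\to\rho_{k+1}^{t+1}\quad\text{by}\quad\rho_k^t\to\rho_{k+1}^t\xrightarrow{s}\rho_{k+1}^{t+1},$$
a cell (C1) for $k=0$ and (C2) for $k\ge1$. Then for $k=0,\dots,d-1$ in this order, replace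
$$\lambda_{k+1}^{t+1}\to\lambda_k^{t+1}\xrightarrow{p}\lambda_k^t\quad\text{by}\quad\lambda_{k+1}^{t+1}\xrightarrow{p}\lambda_{k+1}^t\to\lambda_k^t,$$
a cell (C3) for $k=0$ and (C4) for $k\ge1$. The inner points are $\rho_k^{t+1},\rho_{k+1}^t$, respectively $\lambda_k^{t+1},\lambda_{k+1}^t$. The arrow variables on the rest of the current path do not involve them: in the first family the rest runs through $\rho^t_0,\dots,\rho_k^t$ and from $\rho^{t+1}_{k+1}$ on; in the second, up to $\lambda_{k+1}^{t+1}$ and through $\lambda_k^t,\dots,\lambda_0^t$. Nor is $\zeta_i=\lambda_0^t$ an inner point. By Lemma 8 each replacement changes the conditional entropy of $X_{\zeta_i}$ given the arrow variables of the path by at most $2\Theta$. After $c+d$ replacements the path is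
$$\rho_0^t\to\cdots\to\rho_c^t\xrightarrow{s_j^\mu}\rho_c^{t+1}\xrightarrow{\ \mathrm{top}_\mu\ }\lambda_d^{t+1}\xrightarrow{p_i}\lambda_d^t\to\cdots\to\lambda_0^t=\zeta_i.$$

**Step 3: use the rule.** This step applies the two kinds of relations (5).

*If $i=j$:* one more replacement, by the rule cell, turns the path into $P_t(\zeta_i)$. Its inner points are those of the upper part with its two ends $\rho^{t+1}_c,\lambda^{t+1}_d$, and the inner point, if any, of the bottom part; none is on the rest of the path, and $\zeta_i$ is not among them. So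
$$H(X_{\zeta_i}|\Phi\xi_i\psi_i)\ge G_t(\zeta_i)-2(c+d+1)\Theta\ge g_t-2|P|\Theta.$$

*If $(i,j)=(1,2)$:* the middle part from $\rho_c^t$ to $\lambda_d^t$ is a zero path. By (e4), $X_{\lambda_d^t}$ has conditional entropy at most $e$ given its arrow variables, and $d$ uses of (9) along $\lambda_d^t\to\cdots\to\zeta_1$ show that $X_{\zeta_1}$ has conditional entropy at most $(d+1)e$ given the arrow variables of the whole path. Hence
$$H(X_{\zeta_1}|\Phi\xi_1\psi_2)\le(d+1)e+2(c+d)\Theta\le3|P|\Theta.$$

Here $c+d+1\le m_t+n_t+3\le|P|$ and $e\le\Theta$ were used. Adding (10) and (11),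
$$g_{t+1}\ge2(g_t-2|P|\Theta)-2\Theta-3|P|\Theta-2e\ge2g_t-11|P|\Theta.\qquad\square$$

## 10. Adding rows in batches, and the constant $K$

From Lemma 9, $g_t\le\frac12g_{t+1}+\frac{11}2|P|\Theta(P)$ for a system $P$ containing rows $t$ and $t+1$. Iterating from $t=0$ gives error terms weighted by $2^{-t}$. So all depends on how fast $\Theta(P)/e$ must grow when $P$ has to contain row $t+1$.

**Adding the rows one at a time is too slow a construction.** Row $t$ contains points of the four names $S_\tau,R_{1\tau},L_{1\tau},E_\tau$, so it needs at least four applications of Lemma 6, and each multiplies the bound for $TC$ by $m+1\ge2$. The bound for $t$ rows is then at least $16^t$ times a constant multiple of $e$, which the weight $2^{-t}$ does not beat. But the factor $m+1$ in Lemma 6 depends only linearly on the number $m$ of points added at once. So we add all points of one name together, for a range of rows that doubles each time: 12 applications then suffice to pass from rows up to $2^{J-1}$ to rows up to $2^J$.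

**Step 1: the systems $P_J$ and their errors.** Let $P_0$ have one point per name with the base law, so $TC(P_0)\le e$ by (e1). For $J\ge1$ obtain $P_J$ from $P_{J-1}$ by adding, name by name (at most 12 applications of Lemma 6), the points of the rows $t\le2^J$ not yet present. Joint laws are only extended, so the $g_t$ are unambiguous. Row $t$ has at most $t+5$ points, so for $J\ge1$
$$|P_J|\le12+\sum_{t=0}^{2^J}(t+5)=17+\tfrac124^J+\tfrac{11}22^J\le N_J:=10\cdot4^J,$$
the last step because $17\le\frac{17}4\,4^J$ and $\frac{11}22^J\le\frac{11}4\,4^J$. In an application with $m\ge1$ new points during stage $J$, all sizes are at most $N_J$, and Lemma 6 gives, with $TC,TC'$ the values before and after,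
$$TC'+4DN_J^2e\le(m+1)TC+(m+5)DN_J^2e\le(m+1)\,(TC+4DN_J^2e),$$
because $m+5\le4(m+1)$. Also $m+1\le N_J$. Put $\Theta_0=1$ and $\Theta_J=5D\,N_J^{14}\,\Theta_{J-1}$. We claim $TC(P_J)\le\Theta_Je$ for all $J\ge0$ and $\Theta(P_J)\le\Theta_Je$ for $J\ge1$. By induction, for $J\ge1$,
$$TC(P_J)\le\Theta(P_J)\le TC(P_J)+4DN_J^2e\le N_J^{12}\big(TC(P_{J-1})+4DN_J^2e\big)\le N_J^{12}\,(\Theta_{J-1}+4DN_J^2)\,e\le\Theta_Je .$$

**Step 2: summing the doubling inequalities.** Let $J(t)=\min\{J\ge1:t+1\le2^J\}$; the system $P_{J(t)}$ contains rows $t$ and $t+1$. Lemma 9 gives $g_t\le\frac12g_{t+1}+\frac{11}2N_{J(t)}\Theta_{J(t)}e$. Hence for all $T$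
$$g=g_0\le2^{-T}g_T+e\sum_{t<T}2^{-t-1}\cdot11\,N_{J(t)}\Theta_{J(t)} .$$
Here $g_T\le\max_\tau H(X_{E_\tau})$ is bounded independently of $T$. Moreover $\sum_{t:J(t)=J}2^{-t-1}\le2^{1-2^{J-1}}$: for $J\ge2$ only $t\ge2^{J-1}$ occur, with sum at most $2^{-2^{J-1}}$, and for $J=1$ the sum is $\frac12+\frac14\le1$. Letting $T\to\infty$,
$$g\le e\cdot11\sum_{J\ge1}2^{\,1-2^{J-1}}N_J\Theta_J.\tag{12}$$

**Step 3: an explicit $K$.** We bound the sum in (12) by an integer computable from $D$. Let $\delta=\lceil\log_2(5D)\rceil$ and $c_0=100+\delta$. As $N_J\le2^{2J+4}$,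
$$\log_2(N_J\Theta_J)\le(2J+4)+\sum_{j=1}^J\big(\delta+14(2j+4)\big)=14J^2+(72+\delta)J+4.$$
So the $J$-th summand is at most $2^{u_J}$ with $u_J=14J^2+(72+\delta)J+5-2^{J-1}$, and $u_J+J\le(92+\delta)J^2-2^{J-1}\le c_0J^2-2^{J-1}$. For $J\ge20$ we have $2^{J-1}\ge J^4$: at $J=20$ this reads $524288\ge160000$, and $((J+1)/J)^4<2$ afterwards. If $J\ge c_0$, then $J\ge100$ and $J^2\ge c_0$, so $2^{J-1}\ge J^4\ge c_0J^2$ and $u_J\le-J$. If $J<c_0$, then $u_J\le c_0J^2\le c_0^3$. So the sum is at most $c_0\,2^{c_0^3}+1$, and
$$K:=11\,\big(c_0\,2^{c_0^3}+1\big)$$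
is a positive integer computable from $M$ with $g\le Ke$. It does not depend on the base or on the run. This proves Theorem A(2). $\blacksquare$

## 11. Undecidability, restricted cones, and a gap between $entw$ and $subw$

**Proof of Theorem C(a).** *Hardness.* Given $M$, compute $\Omega,e,g,K$ by Theorem A. Write the integer-coefficient functional $Ke-g$ as $\sum_ih(B_i)-\sum_jh(A_j)$ with lists of nonempty sets, coefficients becoming multiplicities and terms $h(\emptyset)=0$ being dropped. If necessary, add one nonempty set repeatedly to both lists so that $p\ge2$, $q\ge1$. Let $(\mathcal H_M,r_M)$ be given by Theorem B with $N=\Omega$. If $M$ does not halt, (2) holds by A(2), so $entw(\mathcal H_M)\le r_M$. If $M$ halts, the function from A(1) has $Ke-g\le-1<0$, so (2) fails and $entw(\mathcal H_M)>r_M$. Therefore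
$$M\text{ halts}\iff entw(\mathcal H_M)>r_M,$$
and an algorithm for "$entw(\mathcal H)\le r$?" would solve the halting problem. Moreover $r_M$ is an integer, and $entw(\mathcal H_M)\ge r_M$ always, by the remark at the end of Section 4. So the problem stays undecidable on such instances, where it is the same as "$entw(\mathcal H)=r$?".

*Membership.* By Proposition 4 the complement is recursively enumerable, so the set is in $\Pi_1^0$. Since $M\mapsto(\mathcal H_M,r_M)$ reduces the $\Pi_1^0$-complete non-halting problem to it, it is $\Pi_1^0$-complete. $\blacksquare$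

**Proof of Theorem C(b).** Use the same instances; write $F$ and $\Lambda$ for the classes with the appropriate index. If $M$ does not halt, $F\text{-width}(\mathcal H_M)\le entw(\mathcal H_M)\le r_M$ because $F\subseteq\overline\Gamma{}^*$. If $M$ halts, run Step 4 of Section 4 with $h^*$ the function from A(1). The entropy of a family of linear maps of a uniform $\mathbb F_2$-vector is the dimension of the sum of their row spaces, so $h^*$ is an $\mathbb F_2$-rank function. It stays one when extended by zero subspaces to further vertices. A function $S\mapsto\sum_{v\in S}c_v$ with $c_v\ge0$ is a nonnegative combination of the $\mathbb F_2$-rank functions $[v\in S]$. So $h_3$ in (4) lies in $\Lambda\subseteq F$. It is feasible, and by Step 5 it gives $F\text{-width}(\mathcal H_M)>r_M$. $\blacksquare$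

**Proof of Theorem C(c).** By Theorem A, $M$ does not halt if and only if $Ke-g\ge0$ is valid on $\Gamma_\Omega^*$, which gives hardness. Failure of a given inequality is recognized by enumerating rational distributions, as in Proposition 4: an entropic function violating it strictly can be perturbed to one with rational probabilities on the same alphabet. So the set of valid inequalities is $\Pi_1^0$-complete, and a $\Pi_1^0$-complete set is not recursively enumerable. $\blacksquare$

**Proof of Theorem C(d).** Since $\overline\Gamma{}_n^*\subseteq\Gamma_n$, always $entw\le subw$. By Proposition 5, $subw(\mathcal H)$ is computable exactly. If $entw=subw$ held for all hypergraphs, "$entw(\mathcal H)\le r$?" would be decidable, contradicting (a). So $entw(\mathcal H)<subw(\mathcal H)$ for some $\mathcal H$, which the argument does not exhibit. $\blacksquare$
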